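# Sums of two units in unit-regular rings

## Matrices over the field with two elements

Take $R=M_2(\mathbb Z_2)$, where $\mathbb Z_2=\mathbb Z/2\mathbb Z$. Which of its sixteen elements are sums of two invertible matrices? Every matrix $x$ of rank $r$ can be written $x=gEh$ with $g,h$ invertible and $E=\operatorname{diag}(1,\dots,1,0,\dots,0)$ of rank $r$. If $E=a+a'$ with $a,a'$ units, then $x=gah+ga'h$ is a sum of two units as well. So only three matrices need to be checked: $0=1+1$, and
$$\begin{pmatrix}1&0\\0&0\end{pmatrix}=\begin{pmatrix}1&1\\1&0\end{pmatrix}+\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad \begin{pmatrix}1&0\\0&1\end{pmatrix}=\begin{pmatrix}0&1\\1&1\end{pmatrix}+\begin{pmatrix}1&1\\1&0\end{pmatrix}.\tag{1}$$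
All four matrices on the right have determinant $1$ in $\mathbb Z_2$. So every element of $M_2(\mathbb Z_2)$ is a sum of two units.

The same works in $M_n(\mathbb Z_2)$ for every $n\ge2$. Consider the integer matrices
$$\tau_2=\begin{pmatrix}0&-1\\1&1\end{pmatrix},\quad 1-\tau_2=\begin{pmatrix}1&1\\-1&0\end{pmatrix},\qquad \tau_3=\begin{pmatrix}0&0&1\\1&0&1\\0&1&0\end{pmatrix},\quad 1-\tau_3=\begin{pmatrix}1&0&-1\\-1&1&-1\\0&-1&1\end{pmatrix}.\tag{2}$$
Their determinants are $1,\,1,\,1,\,-1$, so all four are invertible over $\mathbb Z$. Let $E=\operatorname{diag}(1,\dots,1,0,\dots,0)$ have rank $r$. If $r\ge2$, write $r=2a+3b$ with integers $a,b\ge0$; on the first $r$ coordinates write the identity as $\tau+(1-\tau)$ with $\tau$ built from $a$ blocks $\tau_2$ and $b$ blocks $\tau_3$, and on each remaining diagonal place write $0=1+(-1)$. If $r=1$, use the first identity of (1) in the upper left $2\times2$ corner and $0=1+(-1)$ elsewhere. If $r=0$, use $0=1+(-1)$.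

For $n=1$ the statement is false: in $\mathbb Z_2$ the only unit is $1$, and $1+1=0$, so $1$ is not a sum of two units. This spreads to other rings. In $\mathbb Z_2\times M_2(\mathbb Z_2)$ the units are the pairs $(1,u)$ with $u$ invertible, so the sums of two units are exactly the pairs $(0,x)$, with $x$ arbitrary. In general, a unital ring homomorphism $\varphi:R\to\mathbb Z_2$ sends units to $1$, so it kills every sum of two units. Is this the only obstruction?

Throughout, rings are associative with $1$, not necessarily commutative. The right class of rings for the question is suggested by the normal form $x=gEh$.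

**Definition (unit-regular).** A ring $R$ is unit-regular if for each $x\in R$ there is a unit $u\in R$ with $xux=x$. It is (von Neumann) regular if for each $x$ there is some $s\in R$ with $xsx=x$.

A field $F$ is unit-regular (take $u=x^{-1}$ if $x\neq0$, and $u=1$ if $x=0$). So is $M_n(F)$: if $x=gEh$ as above, put $u=h^{-1}g^{-1}$; then $xux=gE^2h=x$. Products of unit-regular rings are unit-regular. On the other hand, the ring of endomorphisms of an infinite-dimensional vector space is not unit-regular: if $x$ is injective but not surjective and $xux=x$, then $ux=1$ by injectivity, so a unit $u$ would give $x=u^{-1}$, which is surjective.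

**Conjecture.** Let $R$ be a unit-regular ring. Then each element of $R$ is the sum of two units if and only if $R$ has no factor ring isomorphic to $\mathbb Z_2$.

The conjecture is taken from the source printed as "Ashish K. Srivastava", http://afst.cedram.org/cedram-bin/article/AFST_2010_6_19_S1_203_0.pdf. It is true, and in fact it holds element by element.

**Theorem A.** Let $R$ be unit-regular and $x\in R$. Then $x$ is a sum of two units of $R$ if and only if $\varphi(x)=0$ for every unital ring homomorphism $\varphi:R\to\mathbb Z_2$.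

**Theorem A implies the conjecture.** A unital homomorphism $R\to\mathbb Z_2$ is surjective, so one exists if and only if $R$ has a factor ring isomorphic to $\mathbb Z_2$. If none exists, the condition in Theorem A is empty, and every element is a sum of two units. If some $\varphi$ exists, then $\varphi(1)=1\ne0$, so $1$ is not a sum of two units.

The "only if" half of Theorem A was just seen: units map to $1$ and $1+1=0$. The "if" half takes most of the lecture. At the end it yields a classification, Theorem B, for all rings that are unit-regular modulo the Jacobson radical.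

## Projective modules, refinement, and cancellation

Modules are right modules and maps act on the left. So $R=\operatorname{End}(R_R)$, and $eRe=\operatorname{End}_R(eR)$ when $e^2=e$. From here to the end of the proof of Theorem A, $R$ is unit-regular, hence regular. "Fgp" means finitely generated projective. One textbook fact is used without proof (Goodearl, *Von Neumann Regular Rings*, Thm. 1.11).

**(F1)** Every finitely generated submodule of an fgp module over a regular ring is a direct summand, and in particular is fgp.

This makes fgp modules behave much like finite-dimensional vector spaces. If $f:X\to Y$ is a map of fgp modules, its image is a finitely generated submodule of $Y$, hence projective; so $X\to f(X)$ splits, and $\ker f$ is a summand of $X$. If $N,I$ are summands of an fgp module $P$, then $N\cap I$ is the kernel of $N\to P/I$, so it is a summand of $N$; it is therefore finitely generated, and it is a summand of any finitely generated submodule of $P$ that contains it. Also $N+I$ is finitely generated, so it is a summand of $P$. These facts are used freely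 below.

**Definition ($\lesssim$ and $V$).** Write $X\lesssim Y$ if $X$ is isomorphic to a submodule of $Y$; for fgp modules this means, by (F1), isomorphic to a summand. Let $V$ be the commutative monoid of isomorphism classes $[X]$ of fgp modules, with $[X]+[Y]=[X\oplus Y]$. In any commutative monoid, $a\le b$ means $b=a+c$ for some $c$. This is a preorder compatible with addition.

For fgp modules, $[X]\le[Y]$ is the same as $X\lesssim Y$. If $R$ is a field, then $V=\{0,1,2,\dots\}$ by dimension. For $R=M_2(\mathbb Z_2)$, again $V=\{0,1,2,\dots\}$, where $1$ is the class of $E_{11}R$, and $[R]=2$.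

**(F2) Refinement.** If $a_1+a_2=b_1+b_2$ in $V$, there are $c_{ij}\in V$ with $a_i=c_{i1}+c_{i2}$ and $b_j=c_{1j}+c_{2j}$.

One fills a $2\times2$ table with given row and column sums. In $\{0,1,2,\dots\}$, for $3+2=4+1$, one filling is $c_{11}=3,\ c_{12}=0,\ c_{21}=1,\ c_{22}=1$.

*Proof.* Let $Y=A_1\oplus A_2=B_1\oplus B_2$ be fgp, with the summands representing the four classes. Put $B_1''=B_1\cap A_1$ and $B_1=B_1'\oplus B_1''$; put $B_2''=(A_1+B_1)\cap B_2$ and $B_2=B_2'\oplus B_2''$. Since $B_1\subseteq A_1+B_1$, modularity gives $A_1+B_1=B_1\oplus B_2''$. Also $A_1+B_1=A_1+B_1'$ because $B_1''\subseteq A_1$, and this sum is direct because $A_1\cap B_1'\subseteq B_1''\cap B_1'=0$. Hence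
$$Y=B_1\oplus B_2''\oplus B_2'=(A_1+B_1)\oplus B_2'=A_1\oplus B_1'\oplus B_2'.$$
So $A_2\cong Y/A_1\cong B_1'\oplus B_2'$. Comparing the last display with $Y=(B_1'\oplus B_2')\oplus(B_1''\oplus B_2'')$ gives $A_1\cong Y/(B_1'\oplus B_2')\cong B_1''\oplus B_2''$. Take $c_{1j}=[B_j'']$ and $c_{2j}=[B_j']$. $\square$

Refinement implies Riesz decomposition: if $a\le b_1+\dots+b_n$ with $n\ge1$, then $a=a_1+\dots+a_n$ with $a_i\le b_i$. Indeed, for $n=1$ there is nothing to do. For $n\geq 2$ refine $a+c=b_1+(b_2+\dots+b_n)$; this splits $a$ as $a_1+a'$ with $a_1\le b_1$ and $a'\le b_2+\dots+b_n$, and induction applies to $a'$.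

**(F3) Internal cancellation.** If $R_R=A\oplus B=A'\oplus B'$ and $A\cong A'$, then $B\cong B'$.

For $R=M_n(F)$ this is a dimension count. In general it is where unit-regularity enters.

*Proof.* Let $x\in R=\operatorname{End}(R_R)$ map $A$ isomorphically onto $A'$ and kill $B$, and let $u$ be a unit with $xux=x$. Then $xu$ and $ux$ are idempotents. Since $u$ is a unit, $xuR=xR=A'$; and $\ker(ux)=\ker x=B$, that is, $(1-ux)R=B$. From $xu=u^{-1}(ux)u$ we get $(1-xu)R=u^{-1}(1-ux)uR\cong(1-ux)R$. Therefore $B'\cong R/A'=R/xuR\cong(1-xu)R\cong(1-ux)R=B$. $\square$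

**(F4) Lifting.** Idempotents lift modulo every ideal $M$ of $R$.

*Proof.* Let $a\in R$ with $b=a-a^2\in M$. Choose $s$ with $b=bsb$ and put $g=sb\in M$. Then $g^2=g$, and $\ker g=\ker b$: clearly $\ker b\subseteq\ker g$, and $b=bg$ gives the converse. So $(1-g)R=\ker b$. Next, $\ker b=\ker a\oplus\ker(1-a)$: if $a(1-a)r=0$, then $r=(1-a)r+ar$ with $(1-a)r\in\ker a$ and $ar\in\ker(1-a)$; and $ar=0$, $r=ar$ force $r=0$. Choose $X$ with $R=\ker a\oplus\ker(1-a)\oplus X$, and let $p$ be the projection onto $\ker(1-a)$ with kernel $\ker a\oplus X$. Then $p=a$ on $\ker a$ (both are $0$) and on $\ker(1-a)$ (both are the identity). So $(p-a)(1-g)=0$, and $p-a=(p-a)g\in M$. $\square$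

**(F5) Factorization in a corner.** Let $e^2=e\in R$, $P=eR$, $S=eRe=\operatorname{End}(P)$. Every $x_1\in S$ has the form $x_1=fv$ with $f^2=f\in S$ and $v$ a unit of $S$.

*Proof.* Let $Q=(1-e)R$ and, with kernels taken in $P$, write $P=A\oplus\ker x_1=x_1P\oplus B$. Then $x_1$ gives $A\cong x_1P$, and $R=(A\oplus Q)\oplus\ker x_1=(x_1P\oplus Q)\oplus B$, so $\ker x_1\cong B$ by (F3). Let $v$ equal $x_1$ on $A$ and be an isomorphism $\ker x_1\to B$ on $\ker x_1$; it is an automorphism of $P$. Let $f$ be the projection of $P$ onto $x_1P$ along $B$. On $A$, $fv=x_1$; on $\ker x_1$, $fv=0=x_1$. $\square$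

## Reduction to an idempotent, and why its corner is too small

Let $x\in R$ satisfy $\varphi(x)=0$ for all unital $\varphi:R\to\mathbb Z_2$. Take a unit $u$ with $xux=x$. Then $e=xu$ is idempotent and $x=eu^{-1}$. If $e$ is a sum of two units, then so is $x$. Moreover $\varphi(e)=\varphi(x)\varphi(u)=0$ for all $\varphi$. So from now on the task is this: given an idempotent $e$ killed by every $\varphi:R\to\mathbb Z_2$, show that $e$ is a sum of two units. Put
$$P=eR,\qquad Q=(1-e)R,\qquad S=eRe=\operatorname{End}(P),\qquad R_R=P\oplus Q.$$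

The first thing to try is to treat $P$ and $Q$ separately. On $Q$ the map $e$ is $0=1+(-1)$. On $P$ it is the identity, and if $S$ has a unit $v$ for which $e-v$ is also a unit, then $e=(v+(1-e))+\big((e-v)-(1-e)\big)$ and we are done.

This stops at the example we began with. Let $R=M_2(\mathbb Z_2)$ and $e=E_{11}$. Then $S\cong\mathbb Z_2$, whose only unit is $v=e$, and $e-v=0$. Yet $R$ has no factor ring $\mathbb Z_2$: it is simple with $16$ elements. The hypothesis on $R$ does not pass to the corner $S$. In (1), the matrix $E_{11}$ was split by off-diagonal entries, that is, by maps between $P$ and $Q$.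

The hypothesis does pass to corners $eRe$ with $e$ central, since these are factor rings. So we first pass to a quotient in which all idempotents are central. The price is that $e-v$ becomes a unit only modulo an ideal, and the rest of the proof repairs this.

## The ideal that makes idempotents central

**Definition (the ideal $M$; abelian regular).** Let $M$ be the ideal of $R$ generated by all sets $pR(1-p)$ with $p^2=p\in R$. A regular ring is abelian regular if all its idempotents are central.

For example, $\mathbb Z_2\times\mathbb F_4$, with $\mathbb F_4$ the field of four elements, is abelian regular, and $M_2(\mathbb Z_2)$ is not. For $R=\mathbb Z_2\times M_2(\mathbb Z_2)$ we get $M=0\times M_2(\mathbb Z_2)$: each $pR(1-p)$ has first coordinate $0$, and $p=(0,E_{11})$ contributes $(0,E_{12})$, which generates $0\times M_2(\mathbb Z_2)$.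

Replacing $p$ by $1-p$ shows $(1-p)Rp\subseteq M$ too. Hence $pr\equiv prp\equiv rp$ modulo $M$ for all $r\in R$, so every idempotent of $R$ becomes central in $R/M$. By (F4) every idempotent of $R/M$ comes from one of $R$. A factor ring of a regular ring is regular, so $R/M$ is abelian regular.

Two facts are needed: one about idempotents inside $M$, one about the quotient. The first says that what lies in $M$ is made of pieces that fit into $R$ twice.

**Lemma 1.** If $h\in M$ is idempotent, then $hR\cong X_1\oplus\dots\oplus X_k$ with $X_i\oplus X_i\lesssim R$ for all $i$.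

*Proof.* Write $h=\sum_i r_ia_is_i$, a finite sum with $a_i\in p_iR(1-p_i)$ and $p_i$ idempotent. Let $X_i'=a_iR\subseteq p_iR$. Since $a_i=a_i(1-p_i)$, left multiplication by $a_i$ is a surjection $(1-p_i)R\to X_i'$, which splits because $X_i'$ is projective by (F1). So one copy of $X_i'$ sits in $p_iR$ and another embeds in $(1-p_i)R$, and $X_i'\oplus X_i'\lesssim p_iR\oplus(1-p_i)R=R$.

Now $hR\subseteq\sum_i r_ia_iR$, and this sum is a finitely generated right ideal; so $hR$ is a summand of it. The sum is the image of $\bigoplus X_i'$ under $(t_i)\mapsto\sum r_it_i$, and it is projective, so it is isomorphic to a summand of $\bigoplus X_i'$. Hence $[hR]\le\sum[X_i']$. By Riesz decomposition $[hR]=\sum[X_i]$ with $X_i\lesssim X_i'$, and so $X_i\oplus X_i\lesssim R$. $\square$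

**Lemma 2.** An abelian regular ring $B$ with no factor ring $\cong\mathbb Z_2$ contains $x$ such that $x$ and $1-x$ are units.

For $\mathbb F_4=\{0,1,\omega,\omega+1\}$ with $\omega^2=\omega+1$, one takes $x=\omega$. The proof glues such elements along central idempotents.

*Proof.* Let $J$ be the ideal generated by all $y^2-y$, $y\in B$. In $B/J$ every element is idempotent, so $B/J$ is Boolean, hence commutative. If it were nonzero, factoring out a maximal ideal would leave a field in which $t^2=t$ for all $t$, that is, $\mathbb Z_2$, against the hypothesis. So $J=B$, and $1=\sum_l b_l(y_l^2-y_l)c_l$, a finite sum in which the $y_l$ may repeat; index the terms by $i=1,\dots,m$.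

By regularity $(y_i^2-y_i)B=f_iB$ with $f_i$ idempotent, and $f_i$ is central. So $1\in\sum b_if_iB\subseteq\sum f_iB$, i.e. $\sum f_iB=B$. Put $f_i'=f_i\prod_{j<i}(1-f_j)$. These are orthogonal central idempotents with sum $1-\prod_i(1-f_i)$. The element $\prod_i(1-f_i)$ annihilates $\sum f_iB=B$, so it is $0$, and $\sum f_i'=1$. Let $x=\sum f_i'y_i$. Then $f_i'(x^2-x)=f_i'(y_i^2-y_i)$, and since $f_i'f_i=f_i'$,
$$(x^2-x)B=\sum f_i'(y_i^2-y_i)B=\sum f_i'f_iB=\sum f_i'B=B .$$
So $x^2-x$ is right invertible. In $B$ right invertible elements are units: if $\alpha\beta=1$, then $\beta\alpha$ is idempotent, hence central, so $1=(\alpha\beta)(\alpha\beta)=\alpha(\beta\alpha)\beta=(\beta\alpha)(\alpha\beta)=\beta\alpha$. Thus $x^2-x=x(x-1)$ is a unit. Its factors commute, so both are units. $\square$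

## A unit $v$ with $e-v$ invertible modulo $M$

**Step 1: lifting from the quotient.** The purpose is to get a genuine unit $v$ of $S$ for which $e-v$ is as good as the quotient allows. Write $\bar R=R/M$. Since $\bar e$ is central, $r\mapsto\bar e\bar r$ is a unital homomorphism from $R$ onto the ring $\bar e\bar R$. If $\bar e\bar R$ had a factor ring $\mathbb Z_2$, the composite $\varphi:R\to\bar e\bar R\to\mathbb Z_2$ would satisfy $\varphi(e)=1$, which is excluded. As a ring direct factor of $\bar R$, $\bar e\bar R$ is abelian regular. By Lemma 2 it contains $\bar x_1$ such that $\bar x_1$ and $\bar e-\bar x_1$ are units of $\bar e\bar R$.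

Now $\bar e\bar R=\bar e\bar R\bar e\cong S/eMe$, because $eRe\cap M=eMe$. Lift $\bar x_1$ to $x_1\in S$ and write $x_1=fv$ as in (F5). Modulo $eMe$ both $x_1$ and $v$ are invertible, so $f$ is an invertible idempotent there, i.e. $f\equiv e$ and $v\equiv x_1$. Therefore
$$v\ \text{is a unit of }S,\quad\text{and}\quad z:=e-v\ \text{is invertible modulo }eMe.\tag{3}$$

**Step 2: the kernel of $z$ lies in $M$.** This says that the failure of $z$ to be a unit is confined to $M$. Let
$$N=\ker(z:P\to P),\qquad I=zP.$$
By definition $vn=n$ for all $n\in N$. Choose $r\in R$ with $z=zrz$ and put $s=ere\in S$; as $ze=z=ez$, also $z=zsz$. Then $g=e-sz$ is idempotent and $zg=0$, and $gn=n$ for $n\in N$; so $N=gR$. Modulo $eMe$, $\bar z\bar s\bar z=\bar z$ with $\bar z$ invertible gives $\bar s\bar z=\bar e$. Hence $g\in eMe$.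

**Step 3: kernel against image.** We now place $N$ and $I$ relative to each other inside $P$. Let
$$N_0=N\cap I,\qquad N=N_0\oplus N_1,\qquad I=N_0\oplus I_1 .$$
Then $N_1\cap I\subseteq N_1\cap N_0=0$, and $N_1\oplus I=N+I$ is a summand of $P$. Choose $D_1$ with
$$P=N_1\oplus D_1\oplus I .\tag{4}$$
Let $P=N\oplus W$, so that $z:W\cong I$. Then $R=(W\oplus Q\oplus N_1)\oplus N_0=(I\oplus Q\oplus N_1)\oplus D_1$, and the two brackets are isomorphic, so (F3) gives
$$N_0\cong D_1 .\tag{5}$$

## Correcting $v$ on the kernel: two demands on one map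

How could one repair $z$? Let $D$ be any complement of $I$ in $P$, with inclusion $\iota:D\hookrightarrow P$. For a map $\delta:P\to D$ put
$$y=v-\iota\delta,\qquad z'=z+\iota\delta,$$
so that $y+z'=e$ always. Suppose $\delta$ maps $N$ isomorphically onto $D$. This is possible, since $N=N_1\oplus N_0\cong N_1\oplus D_1\cong P/I\cong D$ by (4) and (5). Then $z'$ is an automorphism of $P$: if $z'p=0$, then $zp=0$ and $\delta p=0$ because $I\cap D=0$, so $p\in N$ and $p=0$; and $z'P\supseteq z'N=D$, hence $z'P\supseteq I$ too.

The difficulty is $y$. We have $y=(1_P-\iota\cdot\delta v^{-1})v$, and we use the standard fact that if $\beta=\delta v^{-1}\iota:D\to D$ has $1_D-\beta$ invertible, then $1_P-\iota\delta v^{-1}$ is invertible with inverse $1_P+\iota(1_D-\beta)^{-1}\delta v^{-1}$. (Multiply out: $(1_P-\iota\delta v^{-1})\iota=\iota(1_D-\beta)$, so one product is $1_P-\iota\delta v^{-1}+\iota\delta v^{-1}=1_P$; and $\delta v^{-1}(1_P-\iota\delta v^{-1})=(1_D-\beta)\delta v^{-1}$ gives the other product.) So $\delta$ has to serve two purposes: it must be an isomorphism on $N$,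 and $1-\delta v^{-1}$ must be an automorphism on $D$. On a part of $v^{-1}D$ independent of $N$, we may set $\delta=0$ and the demands do not meet. They meet exactly on $N\cap v^{-1}D$. Since $v$ is the identity on $N$, this equals $N\cap D$.

Here is a case in which the obvious choice of $D$ fails. Let $R=M_3(\mathbb Z_2)$ and $e=1$, acting on column vectors with basis $e_1,e_2,e_3$; write $\langle\dots\rangle$ for the span. Let
$$v:\ e_1\mapsto e_1,\quad e_2\mapsto e_3,\quad e_3\mapsto e_2+e_3 ,\qquad z=1-v:\ e_1\mapsto0,\quad e_2\mapsto e_2+e_3,\quad e_3\mapsto e_2 .\tag{6}$$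
(We describe submodules of $R_R$ by the corresponding subspaces of $\mathbb Z_2^3$.) Here $N=\langle e_1\rangle$ and $I=\langle e_2,e_3\rangle$. With $D=\langle e_1\rangle=N$, an isomorphism $N\to D$ must send $e_1$ to $e_1$, and then $ye_1=0$. Nothing can be done with this $D$.

There are several ways out, and the proof uses all of them on different parts of $N_1$. On a part $T$ of the form $A^2\oplus B^3$, the matrices (2) provide an automorphism $\tau$ for which $1-\tau$ is an automorphism as well. A part that embeds in $I_1$ can be tilted, so that $D$ no longer meets it. A part that embeds in $D_1$ can be sent there, which makes $\beta$ triangular. A part that embeds in $Q$ can be left as kernel of $z'$ and repaired outside $P$, as for $E_{11}$ in (1). So the question is whether $N_1$ is always exhausted by such parts. Because $N\subseteq M$, it is. This is an argument in the monoid $V$.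

## Writing a sum as $2a+3b$ plus a small remainder

Among the integers $0,1,2,\dots$, only $1$ is not of the form $2a+3b$. A lone $1$ is harmless if it is $\le c$, for it can be put in the remainder. The next lemma is the version of this for refinement monoids; its hypothesis says that each term is bounded by multiples of what is already there, of $c$, and of the other terms.

**Lemma 3.** Let $V$ be a commutative monoid with refinement. Let $c\in V$, and suppose $g=2a+3b+l$ with $l\le c$. Let $w_1,\dots,w_k\in V$ and $n\ge0$ satisfy
$$w_i\le n(a+b+c)+\sum_{j\ne i}w_j\qquad\text{for all }i.$$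
Then $g+\sum w_i=2a'+3b'+l'$ for some $a',b',l'\in V$ with $l'\le c$.

*Proof.* Since $0\le a+b+c$, the hypothesis only becomes weaker when $n$ grows, so let $n\ge1$.

**Step (i): adding some $v\le a+b$.** The purpose is to absorb $v$ without touching $l$. By Riesz decomposition $v=v_1+v_2$ with $a=v_1+a^*$ and $b=v_2+b^*$. Then
$$2a+3b+v=2a^*+3b^*+3v_1+4v_2=2(a^*+2v_2)+3(b^*+v_1).$$
Put $a'=a^*+2v_2$, $b'=b^*+v_1$. Then $a'+b'=a+b+v_2\ge a+b$. In words: three copies of $v_1$ form a triple, four copies of $v_2$ form two pairs.

**Step (ii): adding some $w\le c$.** The purpose is to keep the remainder below $c$. Refine $c=l+l^*=w+w^*$ as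
$$l=p+q,\quad l^*=r+s,\quad w=p+r,\quad w^*=q+s .$$
Then $l+w=2p+(q+r)$ and $q+r\le p+q+r+s=c$. So $g+w=2(a+p)+3b+(q+r)$, and again $(a+p)+b\ge a+b$.

**Step (iii): adding some $v\le n(a+b+c)$.** By Riesz decomposition, $v$ is a sum of $n$ elements $\le a+b$ and $n$ elements $\le c$. Add them one at a time by (i) and (ii). The sum "$a+b$" never decreases, so at each stage the element to be added, if it was $\le$ the original $a+b$, is still $\le$ the current one. The result is $g+v=2a'+3b'+l'$ with $l'\le c$ and $a'+b'\ge a+b$.

**Step (iv): induction on $k$, for all $a,b,l,n$ simultaneously.** The purpose is to remove one $w$ at a time. For $k=0$ there is nothing to prove. Let $k\ge1$. By Riesz decomposition applied to the hypothesis for $i=k$, write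
$$w_k=v+v_1+\dots+v_{k-1},\qquad v\le n(a+b+c),\quad v_j\le w_j,\quad\text{say } w_j=v_j+w_j'.$$
Each $v_j$ now occurs twice, once in $w_k$ and once in $w_j$:
$$g+\sum_{i\le k}w_i=\Big(g+v+2\sum_{j<k}v_j\Big)+\sum_{j<k}w_j' .$$
By (iii), $g+v=2a'+3b'+l'$ with $l'\le c$ and $a'+b'\ge a+b$. So the bracket equals $2a''+3b''+l'$ with $a''=a'+\sum_{j<k}v_j$ and $b''=b'$. In particular $a''+b''\ge a+b$ and $a''+b''\ge\sum_{j<k}v_j$. It remains to check the hypothesis for the elements $w_1',\dots,w_{k-1}'$. For $j<k$,
$$w_j'\le w_j\le n(a+b+c)+\sum_{i<k,\,i\ne j}(v_i+w_i')+\Big(v+\sum_{i<k}v_i\Big).$$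
Here $n(a+b+c)$ and $v$ are each $\le n(a''+b''+c)$, and $\sum_{i<k,\,i\neq j}v_i$ and $\sum_{i<k}v_i$ are each $\le a''+b''$. So
$$w_j'\le(2n+2)(a''+b''+c)+\sum_{i<k,\,i\ne j}w_i' .$$
Apply the induction hypothesis to $2a''+3b''+l'$, the elements $w_1',\dots,w_{k-1}'$, and $2n+2$. $\square$

## Decomposing $N_1$

**Step 4: each piece of $N_1$ embeds in its complement.** This supplies the hypothesis of Lemma 3. $N_1$ is a summand of $R$ contained in $N=gR\subseteq M$, so $N_1=hR$ with $h=h^2\in M$. By Lemma 1, $N_1=X_1\oplus\dots\oplus X_k$ with $X_i\oplus X_i\lesssim R$; that is, for each $i$, $R=X'\oplus X''\oplus Y$ with $X'\cong X''\cong X_i$. On the other hand, by (4),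
$$R=N_1\oplus D_1\oplus N_0\oplus I_1\oplus Q .$$
Compare the complement of $X'$ in the first decomposition with the complement of $X_i$ in the second. By (F3),
$$\bigoplus_{j\ne i}X_j\oplus D_1\oplus N_0\oplus I_1\oplus Q\;\cong\;X''\oplus Y ,$$
and $X_i\cong X''$ embeds in it. Put $c=[I_1]+[D_1]+[Q]$. As $[N_0]=[D_1]$ by (5),
$$[X_i]\le\sum_{j\ne i}[X_j]+2[D_1]+[I_1]+[Q]\le\sum_{j\ne i}[X_j]+2c .$$

**Step 5: applying Lemma 3.** With $a=b=l=0$, $n=2$ and $w_i=[X_i]$ we obtain $[N_1]=2[A]+3[B]+l$ with $l\le c$. Riesz decomposition of $l\le[I_1]+[D_1]+[Q]$ gives an internal decomposition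
$$N_1=T\oplus L_1\oplus L_2\oplus L_3,\qquad T\cong A^2\oplus B^3,\quad L_1\lesssim I_1,\quad L_2\lesssim D_1,\quad L_3\lesssim Q .\tag{7}$$

**Step 6: the automorphism $\tau$ of $T$.** An integer $m\times m$ matrix acts on $X^m$ for every module $X$, and it acts as an automorphism if its determinant is $\pm1$, since its inverse is then an integer matrix. So $\tau_2$ on $A^2$ and $\tau_3$ on $B^3$, with (2), give an automorphism $\tau$ of $T$ for which $1-\tau$ is also an automorphism.

## A unit $y$ of $S$ for which $e-y$ has kernel $L_3$

We carry out the plan on $T$, $L_1$, $L_2$ and leave $L_3$ alone. The aim is a unit $y$ of $S$ such that $e-y$ has kernel $L_3$ and an image complementary to $L_3$ in $P$.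

**Step 7: tilting $L_1$.** The purpose is to choose a complement $D$ of $I$ that avoids $L_1$. Let $\psi:N_1\to I_1$ be zero on $T\oplus L_2\oplus L_3$ and injective on $L_1$. Put $\tilde L_1=\{\ell+\psi\ell:\ell\in L_1\}\cong L_1$. The map of $P=N_1\oplus D_1\oplus I$ given by $n\mapsto n+\psi n$ on $N_1$ and by the identity on $D_1\oplus I$ is an automorphism, because $\psi(N_1)\subseteq I$ (its inverse is $n\mapsto n-\psi n$ on $N_1$). It takes $N_1$ to $T\oplus\tilde L_1\oplus L_2\oplus L_3$. Hence
$$P=D\oplus I,\qquad D:=T\oplus\tilde L_1\oplus L_2\oplus L_3\oplus D_1 .\tag{8}$$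

**Step 8: $N$ is independent of $v^{-1}(\tilde L_1\oplus D_1)$.** This gives us the freedom to set $\delta=0$ there. First, $N\cap(\tilde L_1\oplus D_1)=0$. Let $\ell+\psi\ell+d\in N$ with $\ell\in L_1$, $d\in D_1$. As $\ell\in N$, also $\psi\ell+d\in N$, so $d\in N+I=N_1\oplus I$, and $d=0$ by (4). Then $\psi\ell\in N\cap I_1\subseteq N_0\cap I_1=0$, so $\ell=0$ by injectivity.

Next, let $k\in\tilde L_1\oplus D_1$ with $v^{-1}k\in N$. Since $v$ fixes $N$ pointwise, $k=v(v^{-1}k)=v^{-1}k\in N$, so $k=0$. Thus $N\cap v^{-1}(\tilde L_1\oplus D_1)=0$, and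
$$P=N\oplus v^{-1}(\tilde L_1\oplus D_1)\oplus U\qquad\text{for some }U .\tag{9}$$

**Step 9: the map $\delta$.** Let $\lambda:L_2\to D_1$ be injective and $D_1=\lambda L_2\oplus D_2$. Recall $N=N_0\oplus T\oplus L_1\oplus L_2\oplus L_3$. Define $\delta:P\to D$ along (9) as follows.

* $\delta=\tau$ on $T$, $\delta=\lambda$ on $L_2$, $\delta=0$ on $L_3$.
* $\delta$ maps $N_0\oplus L_1$ isomorphically onto $L_2\oplus D_2\oplus\tilde L_1$. This is possible because $N_0\cong D_1\cong L_2\oplus D_2$ by (5), and $L_1\cong\tilde L_1$.
* $\delta=0$ on $v^{-1}(\tilde L_1\oplus D_1)\oplus U$.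

Since $L_2$ has been sent into $D_1$, its place in $D$ is filled by part of $N_0$. The images $T$, $\lambda L_2$ and $L_2\oplus D_2\oplus\tilde L_1$ are independent in $D=T\oplus\tilde L_1\oplus L_2\oplus L_3\oplus\lambda L_2\oplus D_2$. So $\delta|_N$ has kernel $L_3$, and
$$\delta(P)=\delta(N)=D':=T\oplus L_2\oplus\tilde L_1\oplus D_1,\qquad D=D'\oplus L_3 .$$
With the inclusion $\iota:D\hookrightarrow P$, set $y:=v-\iota\delta\in S$.

**Step 10: $y$ is a unit of $S$.** As shown above, it suffices that $1_D-\beta$ is invertible for $\beta=\delta v^{-1}\iota:D\to D$. Since $v^{-1}$ fixes $N\supseteq T\oplus L_2\oplus L_3$ pointwise, $\beta$ equals $\tau$ on $T$, $\lambda$ on $L_2$ and $0$ on $L_3$. On $\tilde L_1\oplus D_1$ it is $0$ by the third line of the definition of $\delta$. So $1-\beta$ is the automorphism $1-\tau$ on $T$, is $m\mapsto m-\lambda m$ on $L_2$ with $\lambda m\in D_1$, and is the identity on $L_3\oplus\tilde L_1\oplus D_1$. It is invertible; its inverse is $(1-\tau)^{-1}$ on $T$, $m\mapsto m+\lambda m$ on $L_2$, and the identity on $L_3\oplus\tilde L_1\oplus D_1$.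

**Step 11: kernel and image of $z':=e-y=z+\iota\delta$.** We show that
$$\ker z'=L_3,\qquad z'P=J:=I\oplus D',\qquad P=J\oplus L_3 .\tag{10}$$
If $zp+\delta p=0$, then $zp=\delta p=0$ because $I\cap D=0$. So $p\in N$ and $\delta p=0$, i.e. $p\in L_3$. Conversely, $z'L_3=0$. Clearly $z'P\subseteq I\oplus D'$. Also $z'N=\delta N=D'$, and for $p\in P$ we have $zp=z'p-\delta p\in z'P+D'=z'P$. So $z'P=I\oplus D'$. Finally $P=I\oplus D=I\oplus D'\oplus L_3$.

Here are two checks by hand, both in $M_3(\mathbb Z_2)$ with $e=1$, so $Q=0$ and $L_3=0$. First take $v$ from (6). There $N_1=\langle e_1\rangle=L_1$, $N_0=D_1=0$. Let $\psi e_1=e_2$, so $D=\tilde L_1=\langle e_1+e_2\rangle$. We compute $v^{-1}(e_1+e_2)=e_1+e_2+e_3$ and choose $U=\langle e_2\rangle$. Then $\delta e_1=e_1+e_2$, $\delta e_2=0$, and $\delta(e_1+e_2+e_3)=0$ forces $\delta e_3=e_1+e_2$. This gives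
$$y:\ e_1\mapsto e_2,\ e_2\mapsto e_3,\ e_3\mapsto e_1+e_3;\qquad z':\ e_1\mapsto e_1+e_2,\ e_2\mapsto e_2+e_3,\ e_3\mapsto e_1 .$$
Both are invertible and their sum is $1$.

For the role of $L_2$ and $N_0$, take $v:e_1\mapsto e_1,\ e_2\mapsto e_2,\ e_3\mapsto e_2+e_3$. Then $z$ sends $e_3$ to $e_2$ and kills $e_1,e_2$, so $N=\langle e_1,e_2\rangle$, $I=N_0=\langle e_2\rangle$, and we may take $N_1=\langle e_1\rangle$, $D_1=\langle e_3\rangle$, $I_1=0$. Here $N_1=L_2$ and $\lambda e_1=e_3$. So $\delta e_1=e_3$; $N_0$ fills the place of $L_2$, i.e. $\delta e_2=e_1$; and $\delta=0$ on $v^{-1}e_3=e_2+e_3$, so $\delta e_3=e_1$. We get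
$$y:\ e_1\mapsto e_1+e_3,\ e_2\mapsto e_1+e_2,\ e_3\mapsto e_1+e_2+e_3;\qquad z':\ e_1\mapsto e_3,\ e_2\mapsto e_1,\ e_3\mapsto e_1+e_2 .$$
Again the sum is $1$. The map $z'$ is clearly invertible; so is $y$, since $y(e_2+e_3)=e_3$, then $y(e_1+e_2+e_3)=e_1$, and then $e_2=ye_2-e_1$ lies in the image.

## Repairing $L_3$ with the complement $Q$

**Step 12: two invertible matrices on $P\oplus Q$.** The purpose is to remove the last kernel $L_3$ and the last cokernel, also $\cong L_3$, by routing both through $Q$. Since $L_3\lesssim Q$, write $Q=Q_1\oplus Q_2$ with an isomorphism $\theta:L_3\to Q_1$. Write $P=L_3\oplus W'$, so $z':W'\cong J$. Define $\gamma:P\to Q$ as $\theta$ on $L_3$ and $0$ on $W'$. Define $b:Q\to P$ as $\theta^{-1}$ on $Q_1$ and $0$ on $Q_2$. Put $d=1_Q+\gamma y^{-1}b:Q\to Q$. On $R=P\oplus Q$ let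
$$a=\begin{pmatrix}y&b\\ \gamma&d\end{pmatrix},\qquad e-a=\begin{pmatrix}z'&-b\\-\gamma&-d\end{pmatrix}.$$

The map $a$ is invertible, because $d$ was chosen so that $d-\gamma y^{-1}b=1_Q$:
$$a=\begin{pmatrix}1&0\\ \gamma y^{-1}&1\end{pmatrix}\begin{pmatrix}y&b\\0&1\end{pmatrix},$$
and $y$ is a unit of $S$.

The map $e-a$ is invertible as well. Note that $d(Q_1)\subseteq Q_1$ because $\gamma P\subseteq Q_1$, and $d$ is the identity on $Q_2$ because $bQ_2=0$. View $e-a$ as a map from $W'\oplus L_3\oplus Q_1\oplus Q_2$ to $J\oplus Q_1\oplus L_3\oplus Q_2$; both are $R$, by (10). It acts as follows.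

* $W'$ goes isomorphically onto $J$ by $z'$, since $\gamma W'=0$.
* $L_3$ goes isomorphically onto $Q_1$ by $-\theta$, since $z'L_3=0$.
* $q_1\in Q_1$ goes to $-\theta^{-1}q_1-dq_1\in L_3\oplus Q_1$.
* $q_2\in Q_2$ goes to $-q_2$.

In these orders the map is block triangular, the only off-diagonal block being $-d:Q_1\to Q_1$, and its diagonal blocks $z'|_{W'},\,-\theta,\,-\theta^{-1},\,-1$ are isomorphisms. So it is invertible.

Thus $e=a+(e-a)$ is a sum of two units, and so is $x=eu^{-1}$. This proves Theorem A, and with it the conjecture. $\blacksquare$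

For $E_{11}\in M_2(\mathbb Z_2)$ the construction gives $v=y=e$, $z'=0$, $L_3=P$ and $Q=Q_1$. Choosing $\theta=1$ after identifying $P$ and $Q$ with one-dimensional spaces, $\gamma=b=1$ and $d=1+1=0$. So $a$ is the first matrix of (1), and $e-a$ is the second.

## Sums of $n$ units, and rings that are unit-regular modulo the radical

Theorem A sharpens to a full classification. Recall that $J(R)$, the Jacobson radical, has the property that $1+j$ is a unit for $j\in J(R)$, and that an element of $R$ is a unit if it is a unit modulo $J(R)$. A ring is semilocal if $R/J(R)$ is semisimple Artinian.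

**Theorem B.** Let $R\ne0$ be a ring such that $R/J(R)$ is unit-regular (for example, $R$ unit-regular or semilocal). Let $H$ be the set of unital ring homomorphisms $R\to\mathbb Z_2$.

1. For every $n\ge2$: $x\in R$ is a sum of exactly $n$ units if and only if $\varphi(x)=n\cdot1$ in $\mathbb Z_2$ for all $\varphi\in H$.
2. The additive subgroup (= subring) generated by the units is $\{x:\varphi(x)=\psi(x)\ \text{for all }\varphi,\psi\in H\}$. Each of its elements is a sum of two or of three units.
3. Exactly one of the following holds.
   * $H=\varnothing$: for each $n\ge2$ every element is a sum of $n$ units.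
   * $|H|=1$: every element is a sum of two or of three units, but there is no $n$ for which every element is a sum of exactly $n$ units.
   * $|H|\ge2$: $R$ is not generated by its units.

In particular the following are equivalent: every element of $R$ is a sum of two units; $1$ is a sum of two units; there is a fixed $n\ge1$ such that every element is a sum of $n$ units; $R$ has no factor ring isomorphic to $\mathbb Z_2$.

First, the examples in the hypothesis. If $R$ is regular then $J(R)=0$: for $x\in J(R)$ with $x=xsx$ we have $x(1-sx)=0$ with $1-sx$ a unit. If $R$ is semilocal, $R/J(R)$ is a finite product of matrix rings over division rings, and the normal form $x=gEh$ holds there too, by Gaussian elimination; so $R/J(R)$ is unit-regular. The three cases of part 3 occur for $M_2(\mathbb Z_2)$, for $\mathbb Z/4\mathbb Z$, and for $\mathbb Z_2\times\mathbb Z_2$. In $\mathbb Z/4\mathbb Z$ the units are $1,3$; the sums of two units are $0,2$, and the sums of three are $1,3$. In $\mathbb Z_2\times\mathbb Z_2$ the only unit is $(1,1)$, so the units generate only $\{(0,0),(1,1)\}$.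

**Step 13: Theorem A holds for $R$.** The purpose is to get rid of $J(R)$. Let $\varphi\in H$. For $j\in J(R)$, $1+j$ is a unit, so $1+\varphi(j)=1$ and $\varphi(j)=0$. Thus $H$ is also the set of unital homomorphisms $R/J(R)\to\mathbb Z_2$. If $\varphi(x)=0$ for all $\varphi\in H$, Theorem A for $R/J(R)$ gives $\bar x=\bar u+\bar w$ with $\bar u,\bar w$ units. Any lift $u$ of $\bar u$ is a unit of $R$, and $x-u$ lifts $\bar w$, so it is a unit too. So $x$ is a sum of two units of $R$. The converse holds because units map to $1$.

**Step 14: proof of part 1.** Necessity: units map to $1$. Sufficiency for even $n$: now $\varphi(x)=0$ for all $\varphi\in H$, so $x$ is a sum of two units, and adding $\frac{n-2}{2}$ pairs $1+(-1)$ gives exactly $n$ units. Sufficiency for odd $n\ge3$: $\varphi(x-1)=0=(n-1)\cdot1$ for all $\varphi\in H$, so by the even case $x-1$ is a sum of $n-1$ units, and $x$ is a sum of $n$ units.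

**Step 15: proof of part 2.** A product of units is a unit, so the additive subgroup generated by the units is closed under multiplication; it contains $1$ and is the subring they generate. Negatives of units are units and $0=1+(-1)$, so every element $x$ of this subgroup is a sum of $m$ units for some $m\ge1$. Then $\varphi(x)=m\cdot1$ for all $\varphi\in H$, which does not depend on $\varphi$. Conversely, suppose $\varphi(x)$ is the same for all $\varphi\in H$. By part 1, $x$ is a sum of two units if the common value is $0$, and of three units if it is $1$. If $H=\varnothing$, both hold.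

**Step 16: proof of part 3.** The three cases for $|H|$ exclude one another and cover everything; we check what is claimed in each. If $H=\varnothing$, the condition in part 1 is empty. If $|H|=1$, the condition in part 2 is empty, so every element is a sum of two or of three units. But $0$ and $1$ have different images under the unique $\varphi$, while a sum of exactly $n$ units has image $n\cdot1$; so $0$ and $1$ cannot both be sums of exactly $n$ units. If $|H|\ge2$, choose $\varphi\ne\psi$ in $H$ and $x$ with $\varphi(x)\ne\psi(x)$. By part 2, $x$ is not in the subring generated by the units.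

**Step 17: the equivalences.** Suppose some $\varphi\in H$ exists. Then $1$ is not a sum of two units, since $\varphi(1)=1$; so not every element is a sum of two units. Also $0$ and $1$ cannot both be sums of exactly $n$ units, for any fixed $n\ge1$. So each of the first three conditions implies $H=\varnothing$, that is, $R$ has no factor ring isomorphic to $\mathbb Z_2$. Conversely, if $H=\varnothing$, part 3 gives all of them. $\blacksquare$
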